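\title{Purely unrectifiable Souslin sets are uniformly purely unrectifiable}

\begin{abstract}
A set in the plane is purely unrectifiable if it meets every Lipschitz graph in a set of length zero. It is uniformly purely unrectifiable if, for every $K$ and every $\varepsilon>0$, it has an open neighborhood that meets every $K$-Lipschitz graph, in any rotated coordinates, in length at most $\varepsilon$. We prove that the two notions coincide for Souslin sets, and in particular for $G_\delta$ sets and for Borel sets; the proof works for curves in $\mathbb R^d$. The main tool is a continuity property along increasing unions for the outer set function that measures the largest time a $K$-Lipschitz graph spends in a set. It holds at the price of an arbitrarily small increase of $K$, and an example shows that this price cannot be dropped in general. Under the continuum hypothesis the two notions differ for arbitrary sets.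
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\mathcal H^1$ be one-dimensional Hausdorff measure. A set $A\subset\mathbb R^2$ is \emph{purely unrectifiable} if $\mathcal H^1(\gamma([0,1])\cap A)=0$ for every Lipschitz curve $\gamma:[0,1]\to\mathbb R^2$; equivalently, if $A$ meets the graph of every Lipschitz function $g:\mathbb R\to\mathbb R$, in any rotated cartesian coordinates, in a set of $\mathcal H^1$-measure zero. We work with graphs, and in any dimension, since this costs nothing. Let $d\ge2$ and $m=d-1$, and write points of $\mathbb R^d$ as $(t,y)\in\mathbb R\times\mathbb R^m$. For $K\ge0$, a \emph{$K$-graph} is a set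
$$\Gamma=Q(\operatorname{graph}g),\qquad Q \text{ an orthogonal matrix},\quad g:\mathbb R\to\mathbb R^m\ \text{ $K$-Lipschitz},$$
and a \emph{Lipschitz graph} is a $K$-graph for some $K$. Allowing only rotations $Q$ gives the same sets, because changing the sign of one coordinate of $g$ does not change its Lipschitz constant.

\begin{definition}\label{def:pu}
A set $A\subset\mathbb R^d$ is \emph{purely unrectifiable} if $\mathcal H^1(\Gamma\cap A)=0$ for every Lipschitz graph $\Gamma$. It is \emph{uniformly purely unrectifiable} if for every $K\ge0$ and every $\varepsilon>0$ there is an open set $U\supset A$ with $\mathcal H^1(\Gamma\cap U)\le\varepsilon$ for every $K$-graph $\Gamma$.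
\end{definition}

A Lipschitz graph is a countable union of Lipschitz images of $[0,1]$, so a set that is null on all Lipschitz curves is purely unrectifiable in the sense of Definition~\ref{def:pu}. This is the only direction of the equivalence above that our main theorem needs.

The two definitions differ by the order of two quantifiers. To see this, recall that an $L$-Lipschitz map increases $\mathcal H^1$ by a factor of at most $L$, and that $\mathcal H^1$ on the line is outer Lebesgue measure $|\cdot|$. Applied to $t\mapsto(t,g(t))$ and to its inverse, the projection onto the first coordinate, this gives for $K$-Lipschitz $g$ and any $S\subset\mathbb R$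
\begin{equation}\label{eq:length}
|S|\le\mathcal H^1(\{(t,g(t)):t\in S\})\le\sqrt{1+K^2}\,|S|.
\end{equation}
Now let $A$ be purely unrectifiable and fix one $K$-Lipschitz $g$. The set of $t$ with $(t,g(t))\in A$ is null, so it lies in an open $S\subset\mathbb R$ with $\sqrt{1+K^2}\,|S|\le\varepsilon$. The complement $U$ of the closed set $\{(t,g(t)):t\notin S\}$ is an open neighborhood of $A$ that meets the graph of $g$ in length at most $\varepsilon$. Thus pure unrectifiability says that every graph has its own good neighborhood of $A$, and the uniform notion asks for one neighborhood that serves all $K$-graphs at once.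

The uniform notion is the stronger one, and it gives a little more. If $A$ is uniformly purely unrectifiable and $U_n\supset A$ is an open set as in the definition for $K=n$ and $\varepsilon=1/n$, then a $K$-graph meets $\bigcap_nU_n$ in length at most $1/n$ for every $n\ge K$. Hence
\begin{equation}\label{eq:hull}
A\subset\bigcap_nU_n,\quad\text{a purely unrectifiable $G_\delta$ set.}
\end{equation}
In the other direction, for compact $A$ a compactness argument exchanges the two quantifiers (Lemma~\ref{lem:compact}), and countable unions then show that the two notions coincide for $F_\sigma$ sets. This does not reach $G_\delta$ sets. A countable dense set is uniformly purely unrectifiable, because by \eqref{eq:length} a $K$-graph meets a ball of radius $r$ in length at most $2r\sqrt{1+K^2}$; so \eqref{eq:hull} produces a dense purely unrectifiable $G_\delta$ set. Such a set is not meager, by the Baire category theorem, while a purely unrectifiable $F_\sigma$ set is a countable union of closed sets with empty interior. So a purely unrectifiable $G_\delta$ set need not lie in a purely unrectifiable $F_\sigma$ set.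

The question whether the two notions coincide for $G_\delta$ sets, or even for Borel sets, in the plane was posed as an open problem by Alberti, Cs\"ornyei and Preiss; see \cite{sections}. A simpler family of curves suggests a negative answer. Replace Lipschitz graphs by horizontal lines. For compact and $F_\sigma$ sets the quantifiers can still be exchanged, but there is a $G_\delta$ set in the unit square with at most one point on each horizontal line, every open neighborhood of which contains almost all of some horizontal segment $[0,1]\times\{y\}$ (Proposition~\ref{prop:rigid}). Nevertheless, for Lipschitz graphs the answer to both questions is yes. The difference is that pieces of Lipschitz graphs can be cut out, adjusted near their endpoints and glued into another graph, and pieces of parallel lines cannot.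

The natural class for the proof is that of Souslin (analytic) sets. Let $\mathbb N=\{1,2,\dots\}$; for a finite or infinite sequence $s$ in $\mathbb N$ let $s|k$ be the sequence of its first $k$ terms. A set $A\subset\mathbb R^d$ is \emph{Souslin} if there are closed sets $F_s$, indexed by the nonempty finite sequences $s$, with
\begin{equation}\label{eq:souslin}
A=\bigcup_{\alpha\in\mathbb N^{\mathbb N}}\ \bigcap_{k\ge1}F_{\alpha|k}.
\end{equation}
Every Borel set in $\mathbb R^d$ is Souslin; see, for example, \cite{kechris}. Isometric images of a Souslin set and its intersections with closed sets are Souslin, as one sees by applying the same operation to each $F_s$.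

\begin{theorem}\label{thm:main}
Every purely unrectifiable Souslin set $A\subset\mathbb R^d$ is uniformly purely unrectifiable. In particular this holds for all $G_\delta$ sets and all Borel sets in $\mathbb R^2$.
\end{theorem}

\begin{corollary}\label{cor:class}
An arbitrary set $A\subset\mathbb R^d$ is uniformly purely unrectifiable if and only if it is contained in a purely unrectifiable Borel set; equivalently, in a purely unrectifiable $G_\delta$ set; equivalently, in a purely unrectifiable Souslin set. In particular, every purely unrectifiable Souslin set is contained in a purely unrectifiable $G_\delta$ set.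
\end{corollary}

\begin{proof}
A uniformly purely unrectifiable set lies in a purely unrectifiable $G_\delta$ set by \eqref{eq:hull}; a $G_\delta$ set is Borel and a Borel set is Souslin; and a subset of a purely unrectifiable Souslin set is uniformly purely unrectifiable by Theorem~\ref{thm:main}, since the uniform notion passes to subsets.
\end{proof}

Theorem~\ref{thm:main} is deduced in Section~\ref{sec:coordinates} from a quantitative statement, Theorem~\ref{thm:inner}: if every neighborhood of a bounded Souslin set holds some $K$-Lipschitz graph for a long time, then a compact subset holds a graph with slightly larger constant for nearly as long. Section~\ref{sec:time} states this theorem and reduces it to a lemma on increasing unions. Section~\ref{sec:onecurve} explains the proof of the lemma when there is only one curve, and Section~\ref{sec:up} proves it. Section~\ref{sec:sharp} shows that neither the increase of the constant nor a definability hypothesis on $A$ can simply be dropped.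

\section{The time spent in a set}\label{sec:time}

We fix coordinates and work in the strip $T=[0,1]\times\mathbb R^m$; subsets of $T$ are called open when they are relatively open. By \eqref{eq:length}, length along a $K$-Lipschitz graph is comparable to the Lebesgue measure of the set of parameters, which we think of as time. For an interval $J\subset[0,1]$, a continuous map $h:J\to\mathbb R^m$ and a Borel set $E\subset T$, put
$$\lambda_h(E;J)=|\{t\in J:(t,h(t))\in E\}|,\qquad\lambda_h(E)=\lambda_h(E;[0,1]).$$
Let $\Lambda_K$ be the set of $K$-Lipschitz maps $g:[0,1]\to\mathbb R^m$. Define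
$$c_K(E)=\sup_{g\in\Lambda_K}\lambda_g(E)\quad(E\subset T\text{ Borel}),\qquad c_K^*(E)=\inf\{c_K(U):U\supset E\text{ open}\}\quad(E\subset T\text{ arbitrary}).$$
Both functions are monotone in $E$ and in $K$, and $c_K(E)\le c_K^*(E)$ for Borel $E$. Each $\lambda_g$ is a measure, so $c_K$ is countably subadditive; choosing open $U_j\supset E_j$ with $c_K(U_j)\le c_K^*(E_j)+2^{-j}\eta$ shows that $c_K^*$ is too. In these terms, pure unrectifiability makes $c_K$ vanish on compact subsets of $A$, and we want $c_K^*(A)=0$.

\begin{lemma}[compact sets]\label{lem:compact}
If $C\subset T$ is compact and $K\ge0$, then $c_K^*(C)=c_K(C)$.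
\end{lemma}

\begin{proof}
Let $a=c_K^*(C)$; we may assume $a>0$, and we find $g\in\Lambda_K$ with $\lambda_g(C)\ge a$. Let $U_j=\{z\in T:\operatorname{dist}(z,C)<1/j\}$. Since $c_K(U_j)\ge a$, there is $g_j\in\Lambda_K$ such that $S_j=\{t:(t,g_j(t))\in U_j\}$ has measure at least $a-1/j$. For $j>1/a$ the graph of $g_j$ meets the bounded set $U_1$, so these $g_j$ are uniformly bounded, and by the Arzel\`a--Ascoli theorem $g_j\to g\in\Lambda_K$ uniformly along a subsequence. If $t\in S_j$ for infinitely many $j$ of the subsequence, then $\operatorname{dist}((t,g(t)),C)=0$, so $(t,g(t))\in C$. The set of such $t$ is the decreasing intersection over $i$ of the sets $\bigcup_{j\ge i}S_j$ (with $j$ in the subsequence), each of measure at least $a$. Hence $\lambda_g(C)\ge a$.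
\end{proof}

If $A\subset T$ is $F_\sigma$ and $c_K(A)=0$, then $A$ is a countable union of compact sets on which $c_K^*$ vanishes, so $c_K^*(A)=0$. For Souslin sets the same conclusion requires a slightly larger constant in the hypothesis.

\begin{theorem}\label{thm:inner}
Let $A\subset T$ be a bounded Souslin set and $0\le K<K'$. Then
$$c_K^*(A)\le\sup\{c_{K'}(C):C\subset A\text{ compact}\}.$$
\end{theorem}

For a bounded Borel set $B\subset T$ this gives $c_K(B)\le c_K^*(B)\le c_{K'}(B)$, a form of outer regularity. The core of the proof is the following lemma, in which the sets $E_n$ are arbitrary.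

\begin{lemma}[going up]\label{lem:up}
Let $0\le K<K'$, let $E_1\subset E_2\subset\cdots\subset[0,1]\times\overline B(0,R)$ and $E=\bigcup_nE_n$. Then
$$c_K^*(E)\le\sup_nc_{K'}^*(E_n).$$
\end{lemma}

To see how the lemma produces compact sets, consider a bounded $G_\delta$ set $A=\bigcap_kG_k$ with $c_K^*(A)>a>0$. Write each open set $G_k$ as an increasing union of closed sets $F_{k,n}$, $n\ge1$. The sets $A\cap F_{1,n}$ increase to $A$, so one of them, $A\cap F_{1,n_1}$, still has outer value larger than $a$ for a slightly larger constant. The sets $A\cap F_{1,n_1}\cap F_{2,n}$ increase to $A\cap F_{1,n_1}$, and we choose $n_2$ in the same way, and so on. The closed set $\bigcap_kF_{k,n_k}$ is contained in $\bigcap_k G_k=A$, and compactness carries the bound $a$ over to it. The essential point is that $a$ does not deteriorate. Countable subadditivity alone gives at each stage some $n_k$ for which the outer value is positive, but these values may tend to zero, and then nothing is known about the intersection. So even the qualitative Theorem~\ref{thm:main} needs Lemma~\ref{lem:up} with a positive right-hand side. The proof for Souslin sets follows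 the same plan; for the $G_\delta$ set above, \eqref{eq:souslin} holds with $F_s=F_{1,s_1}\cap\dots\cap F_{k,s_k}$ for $s=(s_1,\dots,s_k)$.

\begin{proof}[Proof of Theorem~\ref{thm:inner} from Lemma~\ref{lem:up}]
Let $A\subset P=[0,1]\times\overline B(0,R)$ be given by \eqref{eq:souslin}. For $s$ of length $k$, replace $F_s$ by $P\cap\bigcap_{j\le k}F_{s|j}$. This does not change $A$, and now every $F_s$ is compact and $F_s\subset F_{s|j}$ for $j\le k$. If $c_K^*(A)=0$ there is nothing to prove, so fix $0<a<c_K^*(A)$ and constants $K=K_0<K_1<K_2<\dots<K'$. Put
$$A^{n_1\dots n_k}=\bigcup\Big\{\bigcap_{j\ge1}F_{\alpha|j}:\ \alpha\in\mathbb N^{\mathbb N},\ \alpha_i\le n_i\text{ for }1\le i\le k\Big\}.$$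
As $n\to\infty$, the sets $A^n$ increase to $A$ and the sets $A^{n_1\dots n_kn}$ increase to $A^{n_1\dots n_k}$. Applying Lemma~\ref{lem:up} with the constants $K_{k-1}<K_k$ for $k=1,2,\dots$, we choose $n_1,n_2,\dots$ one after another with
$$c_{K_k}^*(A^{n_1\dots n_k})>a\qquad\text{for all }k\ge1.$$
Let $C_k$ be the union of the finitely many $F_s$ with $s\in\prod_{i\le k}\{1,\dots,n_i\}$. Then $C_k$ is compact, $C_{k+1}\subset C_k$ because $F_s\subset F_{s|k}$ for $s$ of length $k+1$, and $A^{n_1\dots n_k}\subset C_k$ because $\bigcap_jF_{\alpha|j}\subset F_{\alpha|k}$. Let $C=\bigcap_kC_k$.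

We claim that $C\subset A$. Let $z\in C$, and let $\Sigma$ be the set of finite sequences $s$ with $s_i\le n_i$ for all $i$ and $z\in F_s$. It is closed under taking initial segments, it contains sequences of every length because $z\in C_k$ for all $k$, and each sequence has only finitely many one-term extensions in $\Sigma$. Choose $\alpha_1,\alpha_2,\dots$ successively so that $(\alpha_1,\dots,\alpha_k)$ has infinitely many extensions in $\Sigma$ (this is K\"onig's lemma). Then $z\in\bigcap_kF_{\alpha|k}\subset A$.

If $U\supset C$ is open, the compact sets $C_k\setminus U$ decrease and have empty intersection, so $U\supset C_k$ for some $k$. Hence $c_{K'}(U)\ge c_{K_k}(U)\ge c_{K_k}^*(A^{n_1\dots n_k})>a$. Thus $c_{K'}^*(C)\ge a$, and $c_{K'}(C)\ge a$ by Lemma~\ref{lem:compact}. Since $a<c_K^*(A)$ was arbitrary, the theorem follows.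
\end{proof}

\section{Going up along one curve}\label{sec:onecurve}

Why is Lemma~\ref{lem:up} not immediate? Let $\varphi=\sup_nc_K^*(E_n)$. Each $E_n$ lies in a $G_\delta$ set $B_n$ with $c_K(B_n)\le\varphi$. The sets $B_n'=\bigcap_{k\ge n}B_k\supset E_n$ increase, so $B=\bigcup_nB_n'$ is a Borel set containing $E$ with $\lambda_g(B)=\lim_n\lambda_g(B_n')\le\varphi$ for every $g\in\Lambda_K$. For a single measure one finishes by outer regularity. For $c_K$, passing from the Borel set $B$ to an open set is exactly the problem we are trying to solve. We need an argument that builds the open set directly.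

Such an argument is already visible for $m=0$, where $T=[0,1]$, there is one curve, and $c_K^*$ is outer Lebesgue measure. (This is a special case of the lemma: $c_K^*(S\times\overline B(0,R))=|S|$ for $S\subset[0,1]$, by testing with open sets $V\times\mathbb R^m$ and with the curve $g=0$.)

Let $\mathcal D$ be the family of closed dyadic intervals $[j2^{-k},(j+1)2^{-k}]\subset[0,1]$, $k\ge0$; let $J^\circ=(a,b)$ for $J=[a,b]$, and let $D$ be the countable set of dyadic rationals in $[0,1]$. Two dyadic intervals are nested or have disjoint interiors, and each lies in finitely many others. Hence every member of a family $\mathcal F\subset\mathcal D$ lies in a maximal member, and the maximal members have disjoint interiors. A point $t\notin D$ is interior to every dyadic interval that contains it, and these intervals form a chain shrinking to $t$.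

Let $E_1\subset E_2\subset\dots\subset[0,1]$ and $\varphi=\sup_n|E_n|$. Fix $0<\delta<\frac12$ and $\varepsilon>0$. Put $\theta_n(J)=\inf\{|U\cap J|/|J|:U\supset E_n\text{ open}\}$, which is nondecreasing in $n$. Call $J\in\mathcal D$ \emph{heavy} if $\theta_n(J)>1-\delta$ for some $n$, and \emph{light} otherwise. Let $G$ be the union of the interiors of the heavy intervals. The plan is to give $G$ away entirely and to cover each $E_n\setminus G$ at almost no cost.

\emph{The set $G$ is not too large.} Take finitely many maximal heavy intervals $J_1,\dots,J_p$ and one $N$ with $\theta_N(J_i)>1-\delta$ for all $i$. Every open $U\supset E_N$ satisfies $|U|\ge\sum_i|U\cap J_i|\ge(1-\delta)\sum_i|J_i|$. So $\sum_i|J_i|\le\varphi/(1-\delta)$, and therefore $|G|\le\varphi/(1-\delta)$.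

\emph{Outside $G$, each $E_n$ is cheap.} Fix $n$ and let $q=1-\delta/2$. For light $J$ choose an open $O_J\supset E_n$ with $|O_J\cap J|\le q|J|$; for heavy $J$ let $O_J=[0,1]$. If $[0,1]$ is light, $W_1=(0,1)\cap O_{[0,1]}$ has measure at most $q$. This small gain can be repeated: split $W_1$ into its maximal dyadic intervals $J$ and keep only $J^\circ\cap O_J$ in each. On a light $J$ a fraction of at most $q$ survives, and a heavy $J$ has its interior in $G$. In general, let $W_0=[0,1]$, let $\mathcal M_k$ be the family of maximal dyadic intervals contained in $W_k$, and let $W_{k+1}=\bigcup_{J\in\mathcal M_k}(J^\circ\cap O_J)$. These sets are open, decrease, and contain $E_n\setminus D$. Call $J$ \emph{free} if no dyadic interval containing $J$ is heavy, and let $a_k$ be the total length of the free members of $\mathcal M_k$. A free member of $\mathcal M_{k+1}$ lies in a free member $J$ of $\mathcal M_k$, and there it lies in $W_{k+1}\cap J$, which has measure at most $q|J|$. So $a_{k+1}\le qa_k$. The members of $\mathcal M_k$ that are not free have their interiors in $G$, so $|W_k\setminus G|\le a_k\le q^k$.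

\emph{Conclusion.} For each $n$ stop at a step $k$ with $q^k\le\varepsilon2^{-n}$ and call the result $W^n$. The union of $G$, all $W^n$ and an open set of measure less than $\varepsilon$ around $D$ is an open neighborhood of $\bigcup_n E_n$ of measure at most $\varphi/(1-\delta)+2\varepsilon$.

The set $G$ does not depend on $n$ and is paid for once; this replaces additivity. That the $E_n$ increase was used only to find one $N$ for $J_1,\dots,J_p$, and it cannot be omitted: $[0,\frac12]$ and $[\frac12,1]$ have measure $\frac12$ each, and their union has measure $1$.

For $m\ge1$ three difficulties appear.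
\begin{enumerate}
\item Heaviness depends on the curve $g$ along which we look, so $G$ and $W_k$ are sets of pairs $(t,g)$, while we need an open set of points $(t,y)$.
\item The bound on $G$ must come from one curve that spends most of each $J_i$ in $U$. Heaviness provides a separate piece of curve on each $J_i$, and the pieces have to be glued.
\item For each $J$, one open set $O_J$ must serve all the curves along which $J$ is light.
\end{enumerate}
The first is resolved by compactness of the space of curves. The second and third are resolved by moving endpoints, and each raises the Lipschitz constant a little.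

\section{Proof of the going-up lemma}\label{sec:up}

Throughout this section $K<K'$, $R$, $E_n$, $E$ are as in Lemma~\ref{lem:up}, and $\varphi=\sup_nc_{K'}^*(E_n)$.

\subsection*{From pairs to points}

Only curves that come near $E$ matter, and these form a compact set. Let
$$\mathcal L=\{g\in\Lambda_K:\|g\|_\infty\le R+1+K\},\qquad X=[0,1]\times\mathcal L,\qquad\pi:X\to T,\quad\pi(t,g)=(t,g(t)).$$
By the Arzel\`a--Ascoli theorem $\mathcal L$ is compact in the uniform metric, so $X$ is compact, and $\pi$ is continuous because $|g(t)-g'(t')|\le K|t-t'|+\|g-g'\|_\infty$. For $O\subset X$ and $g\in\mathcal L$ write $O_g=\{t:(t,g)\in O\}$. The next lemma allows the covering of $E$ to depend on the curve, provided that the dependence is open. It is the place where the boundedness of $E$ is used.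

\begin{lemma}\label{lem:pairs}
If $O\subset X$ is open and $\pi^{-1}(E)\subset O$, then $c_K^*(E)\le\sup_{g\in\mathcal L}|O_g|$.
\end{lemma}

\begin{proof}
Let $V=\{(t,y)\in T:|y|<R+1\}\setminus\pi(X\setminus O)$. The set $\pi(X\setminus O)$ is compact, so $V$ is open, and it is disjoint from $E$, so $E\subset V$. Let $g\in\Lambda_K$ with $\lambda_g(V)>0$. Then $|g(t)|<R+1$ for some $t$, so $\|g\|_\infty\le R+1+K$ and $g\in\mathcal L$. If $(t,g(t))\in V$, then $\pi(t,g)\notin\pi(X\setminus O)$, so $t\in O_g$. Hence $\lambda_g(V)\le|O_g|$, and $c_K^*(E)\le c_K(V)\le\sup_{g\in\mathcal L}|O_g|$.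
\end{proof}

\subsection*{Moving endpoints}

To move the endpoints of a piece of curve over an interval of length $\ell$ by $\sigma^2\ell$, it suffices to change it during a time $\sigma\ell$ at each end, with extra slope $\sigma$.

\begin{lemma}\label{lem:endpoints}
Let $J=[a,b]$, $\ell=b-a$, $0<\sigma<\frac12$, let $h:J\to\mathbb R^m$ be $L$-Lipschitz, and let $|u'-h(a)|\le\sigma^2\ell$, $|v'-h(b)|\le\sigma^2\ell$. Then there is an $(L+\sigma)$-Lipschitz $h':J\to\mathbb R^m$ with $h'(a)=u'$, $h'(b)=v'$ and $|\lambda_{h'}(S;J)-\lambda_h(S;J)|\le2\sigma\ell$ for every Borel set $S\subset T$.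
\end{lemma}

\begin{proof}
Let $h'=h$ on $[a+\sigma\ell,b-\sigma\ell]$, and let $h'$ be affine on the two end intervals with $h'(a)=u'$, $h'(b)=v'$. On $[a,a+\sigma\ell]$ the increment has norm at most $|h(a+\sigma\ell)-h(a)|+|h(a)-u'|\le L\sigma\ell+\sigma^2\ell$, so the slope is at most $L+\sigma$; the same bound holds on $[b-\sigma\ell,b]$. A continuous map that is $(L+\sigma)$-Lipschitz on each of finitely many adjacent intervals is $(L+\sigma)$-Lipschitz on their union, by the triangle inequality. Finally, $h'$ and $h$ differ on a set of measure at most $2\sigma\ell$.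
\end{proof}

\subsection*{Heavy intervals}

Fix $0<\delta<\frac12$ and $\varepsilon>0$. Choose $\sigma>0$ with
$$2\sigma\le K'-K,\qquad\sigma\le\delta/8,$$
and put $\kappa=K+\sigma$, so that $K+\sigma=\kappa$ and $\kappa+\sigma\le K'$. Lemma~\ref{lem:endpoints} will be used once to pass from $K$ to $\kappa$ and once to pass from $\kappa$ to $K'$.

The local density $\theta_n(J)$ of Section~\ref{sec:onecurve} becomes a local version of $c_\kappa^*(E_n)$. Since the pieces of curve are to be glued, we prescribe their endpoints. For $J=[a,b]\in\mathcal D$ and $u,v\in\mathbb R^m$, let $\Lambda_\kappa(J;u,v)$ be the possibly empty set of $\kappa$-Lipschitz maps $h:J\to\mathbb R^m$ with $h(a)=u$, $h(b)=v$, and let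
$$\theta_n(J;u,v)=\inf_{U\supset E_n\text{ open}}\ \ \sup_{h\in\Lambda_\kappa(J;u,v)}\frac{\lambda_h(U;J)}{|J|}\in[0,1]\qquad(\sup\emptyset=0).$$
This is nondecreasing in $n$, because the infimum runs over fewer sets as $n$ grows. For $J=[a,b]\in\mathcal D$ and $g\in\mathcal L$, call $J$ \emph{heavy for $g$} if there are $n,u,v$ with
\begin{equation}\label{eq:heavy}
|u-g(a)|<\sigma^2|J|,\qquad|v-g(b)|<\sigma^2|J|,\qquad\theta_n(J;u,v)>1-\delta,
\end{equation}
and \emph{light for $g$} otherwise. The tolerance $\sigma^2|J|$ is the one that Lemma~\ref{lem:endpoints} can absorb, and the strict inequalities make the set of $g$ for which a given $J$ is heavy open in $\mathcal L$. Therefore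
$$G=\bigcup_{J\in\mathcal D}J^\circ\times\{g\in\mathcal L:J\text{ is heavy for }g\}$$
is open in $X$.

\begin{lemma}\label{lem:heavy}
$|G_g|\le\varphi/(1-2\delta)$ for every $g\in\mathcal L$.
\end{lemma}

\begin{proof}
The maximal dyadic intervals that are heavy for $g$ have disjoint interiors, and these interiors cover $G_g$. Let $\eta>0$ and choose finitely many of them, $J_i=[a_i,b_i]$ for $1\le i\le p$, with $\sum_i|J_i|\ge|G_g|-\eta$. Let $n_i,u_i,v_i$ be as in \eqref{eq:heavy} for $J_i$, and let $N=\max_in_i$, so that $\theta_N(J_i;u_i,v_i)>1-\delta$ for all $i$. Choose an open $U\supset E_N$ with $c_{K'}(U)\le c_{K'}^*(E_N)+\eta\le\varphi+\eta$. By the definition of $\theta_N$ there are $h_i\in\Lambda_\kappa(J_i;u_i,v_i)$ with $\lambda_{h_i}(U;J_i)>(1-\delta)|J_i|$. Lemma~\ref{lem:endpoints} turns $h_i$ into a $(\kappa+\sigma)$-Lipschitz map $h_i'$ on $J_i$ with endpoint values $g(a_i)$, $g(b_i)$ and $\lambda_{h_i'}(U;J_i)\ge(1-\delta-2\sigma)|J_i|$. Let $\hat g=h_i'$ on $J_i$ and $\hat g=g$ elsewhere. Then $\hat g$ is continuous and $K'$-Lipschitz on each of finitely many closed intervals covering $[0,1]$, so $\hat g\in\Lambda_{K'}$.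 Since $2\sigma\le\delta$,
$$\varphi+\eta\ge\lambda_{\hat g}(U)\ge(1-\delta-2\sigma)\sum_i|J_i|\ge(1-2\delta)(|G_g|-\eta).$$
Let $\eta\to0$.
\end{proof}

\subsection*{Light intervals}

If $J=[a,b]$ is light for $g$, then \eqref{eq:heavy} fails in particular for $u=g(a)$, $v=g(b)$, so some neighborhood of $E_n$ is thin along all $\kappa$-Lipschitz pieces with these endpoints. This neighborhood depends on the endpoints, and we can intersect only finitely many neighborhoods. A finite net of endpoint pairs suffices, because $g$ can be adjusted to end at a pair of the net. Let $q=1-\delta/2$.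

\begin{lemma}\label{lem:light}
Fix $n$. There are open sets $\hat O_J\supset E_n$, $J\in\mathcal D$, such that $\hat O_J\subset\hat O_{J'}$ whenever $J\subset J'$, and $\lambda_g(\hat O_J;J)\le q|J|$ whenever $J$ is light for $g\in\mathcal L$.
\end{lemma}

\begin{proof}
Fix $J=[a,b]$. The set $Z=\{(g(a),g(b)):g\in\mathcal L,\ J\text{ is light for }g\}$ is bounded in $\mathbb R^{2m}$, so there is a finite $Z_0\subset Z$ such that every $(u',v')\in Z$ has some $(u,v)\in Z_0$ with $|u-u'|\le\sigma^2|J|$ and $|v-v'|\le\sigma^2|J|$. Each $(u,v)\in Z_0$ equals $(g_0(a),g_0(b))$ for some $g_0$ for which $J$ is light, so $\theta_n(J;u,v)\le1-\delta$, and there is an open $O_{u,v}\supset E_n$ with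
$$\lambda_h(O_{u,v};J)\le(1-\tfrac34\delta)|J|\qquad\text{for all }h\in\Lambda_\kappa(J;u,v).$$
Let $O_J=\bigcap_{(u,v)\in Z_0}O_{u,v}$, and $O_J=T$ if $Z_0=\emptyset$. If $J$ is light for $g$, take $(u,v)\in Z_0$ within $\sigma^2|J|$ of $(g(a),g(b))$ in each component, and adjust the $K$-Lipschitz map $g|_J$ by Lemma~\ref{lem:endpoints} to some $h\in\Lambda_\kappa(J;u,v)$. Since $2\sigma\le\delta/4$,
$$\lambda_g(O_J;J)\le\lambda_g(O_{u,v};J)\le\lambda_h(O_{u,v};J)+2\sigma|J|\le(1-\tfrac34\delta+\tfrac14\delta)|J|=q|J|.$$
Finally, let $\hat O_J$ be the intersection of the finitely many sets $O_{J'}$ with $J'\in\mathcal D$, $J'\supset J$. It is open, contains $E_n$, is contained in $O_J$, and shrinks when $J$ shrinks.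
\end{proof}

\subsection*{The iteration}

In Section~\ref{sec:onecurve} we defined $W_{k+1}$ through the maximal dyadic intervals of $W_k$. For sets of pairs this would destroy openness: if $J$ is maximal in $(W_k)_g$, then for $g'$ near $g$ it still lies in $(W_k)_{g'}$, but so may a larger interval. We therefore admit all dyadic intervals contained in $(W_k)_g$. Because the sets $\hat O_J$ shrink with $J$, the non-maximal intervals add nothing.

\begin{lemma}\label{lem:iterate}
Fix $n$. For every $k\ge0$ there is an open set $W_k\subset X$ that contains every $(t,g)\in\pi^{-1}(E_n)$ with $t\notin D$ and satisfies $|(W_k)_g\setminus G_g|\le q^k$ for all $g\in\mathcal L$.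
\end{lemma}

\begin{proof}
With the sets $\hat O_J$ of Lemma~\ref{lem:light}, let $W_0=X$ and
$$W_{k+1}=\{(t,g)\in X:\text{ there is }J\in\mathcal D\text{ with }t\in J^\circ,\ J\times\{g\}\subset W_k,\ (t,g(t))\in\hat O_J\}.$$
Then $W_{k+1}\subset W_k$, since $(t,g)\in J\times\{g\}$.

\emph{Openness.} Suppose $W_k$ is open and $(t,g)\in W_{k+1}$ is witnessed by $J$. The compact set $J\times\{g\}$ has positive distance from the closed set $X\setminus W_k$, so $J\times\{g'\}\subset W_k$ for $g'$ near $g$. The conditions $t'\in J^\circ$ and $\pi(t',g')\in\hat O_J$ are open as well. So the same $J$ witnesses that a neighborhood of $(t,g)$ lies in $W_{k+1}$.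

\emph{Covering.} Let $t\notin D$, $(t,g(t))\in E_n$ and $(t,g)\in W_k$. The set $(W_k)_g$ is open in $[0,1]$ and contains $t$, so it contains some $J\in\mathcal D$ with $t\in J^\circ$; and $(t,g(t))\in E_n\subset\hat O_J$. Hence $(t,g)\in W_{k+1}$.

\emph{Size.} Fix $g\in\mathcal L$. Let $S_k=(W_k)_g$ and let $\mathcal M_k$ be the family of maximal dyadic intervals contained in $S_k$. We first show that for $J\in\mathcal M_k$
\begin{equation}\label{eq:max}
(S_{k+1}\cap J)\setminus D\subset\{t\in J:(t,g(t))\in\hat O_J\}.
\end{equation}
Let $t\in(S_{k+1}\cap J)\setminus D$, witnessed by $J'$: thus $t\in J'^\circ$, $J'\subset S_k$ and $(t,g(t))\in\hat O_{J'}$. The member of $\mathcal M_k$ that contains $J'$ shares with $J$ the point $t$, which is interior to both; so it equals $J$. Hence $J'\subset J$ and $(t,g(t))\in\hat O_{J'}\subset\hat O_J$.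

Call $J\in\mathcal D$ \emph{free} if no dyadic interval $J'\supset J$, including $J$ itself, is heavy for $g$. Let $\mathcal M_k^\circ$ be the family of free members of $\mathcal M_k$, and $a_k=\sum_{J\in\mathcal M_k^\circ}|J|$, so that $a_0\le1$. Let $J''\in\mathcal M_{k+1}^\circ$. Since $J''\subset S_{k+1}\subset S_k$, it lies in some $J\in\mathcal M_k$, and $J$ is free because every dyadic interval containing $J$ contains $J''$. The members of $\mathcal M_{k+1}^\circ$ inside a given $J$ have disjoint interiors and lie in $S_{k+1}\cap J$. A free interval is light for $g$, so \eqref{eq:max} and Lemma~\ref{lem:light} give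
$$a_{k+1}\le\sum_{J\in\mathcal M_k^\circ}|S_{k+1}\cap J|\le\sum_{J\in\mathcal M_k^\circ}\lambda_g(\hat O_J;J)\le qa_k,$$
and $a_k\le q^k$. Finally, let $t\in S_k\setminus(G_g\cup D)$. As $S_k$ is open, $t\in J^\circ$ for some $J\in\mathcal M_k$. If some $J'\supset J$ were heavy for $g$, then $t\in J'^\circ\subset G_g$, which is false; so $J\in\mathcal M_k^\circ$. Since $D$ is null, $|S_k\setminus G_g|\le a_k\le q^k$.
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:up}]
For each $n$ choose $k$ with $q^k\le\varepsilon2^{-n}$ and let $W^n$ be the set $W_k$ of Lemma~\ref{lem:iterate} for $E_n$. Let $D_\varepsilon\supset D$ be open in $[0,1]$ with $|D_\varepsilon|<\varepsilon$. The set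
$$O=G\cup\bigcup_nW^n\cup(D_\varepsilon\times\mathcal L)$$
is open in $X$. It contains $\pi^{-1}(E)$: if $(t,g(t))\in E_n$, then $(t,g)\in W^n$ for $t\notin D$ and $(t,g)\in D_\varepsilon\times\mathcal L$ for $t\in D$. By Lemmas~\ref{lem:heavy} and~\ref{lem:iterate}, every $g\in\mathcal L$ satisfies
$$|O_g|\le|G_g|+\sum_n|(W^n)_g\setminus G_g|+|D_\varepsilon|\le\frac{\varphi}{1-2\delta}+2\varepsilon.$$
Lemma~\ref{lem:pairs} gives $c_K^*(E)\le\varphi/(1-2\delta)+2\varepsilon$. Let $\varepsilon\to0$ and then $\delta\to0$.
\end{proof}

\section{From the strip to all coordinates}\label{sec:coordinates}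

Theorem~\ref{thm:inner} concerns bounded sets in a strip and one coordinate system. We first remove the restriction to the strip. The result is of interest by itself, since it assumes smallness only along graphs whose directions lie in a given cone.

\begin{theorem}[cone version]\label{thm:cone}
Fix coordinates and $0<K_0\le\infty$. Let $A\subset\mathbb R^d$ be a Souslin set with $|\{t:(t,g(t))\in A\}|=0$ for every $g:\mathbb R\to\mathbb R^m$ with Lipschitz constant less than $K_0$. Then for all $0\le K<K_0$ and $\varepsilon>0$ there is an open $U\supset A$ with $\mathcal H^1(\operatorname{graph}g\cap U)\le\varepsilon$ for all $K$-Lipschitz $g:\mathbb R\to\mathbb R^m$.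
\end{theorem}

\begin{proof}
Fix $K'\in(K,K_0)$. Cover $\mathbb R^d$ by closed cubes $P_1,P_2,\dots$ of side $\frac12$ with sides parallel to the axes. It suffices to find open sets $V_j\supset A\cap P_j$ in $\mathbb R^d$ with $\mathcal H^1(\operatorname{graph}g\cap V_j)\le2^{-j}\varepsilon$ for all $K$-Lipschitz $g$, and to take $U=\bigcup_jV_j$. A translate of the graph of $g$ is the graph of $t\mapsto g(t-t_0)+y_0$, which has the same Lipschitz constant; so, for fixed $j$, we may translate and assume $P_j=[\frac14,\frac34]^d\subset T$.

The set $A\cap P_j$ is bounded and Souslin. Let $C\subset A\cap P_j$ be compact and $g\in\Lambda_{K'}$. Extended by constants, $g$ is $K'$-Lipschitz on $\mathbb R$, so $\lambda_g(C)=0$ by hypothesis. Theorem~\ref{thm:inner} gives $c_K^*(A\cap P_j)=0$. Choose $V\supset A\cap P_j$ open in $T$ with $c_K(V)\le2^{-j}\varepsilon/\sqrt{1+K^2}$ and let $V_j=V\cap((0,1)\times\mathbb R^m)$, which is open in $\mathbb R^d$ and still contains $A\cap P_j$. For $K$-Lipschitz $g:\mathbb R\to\mathbb R^m$ the set $\{t\in\mathbb R:(t,g(t))\in V_j\}$ lies in $(0,1)$ and has measure at most $c_K(V)$, so \eqref{eq:length} gives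 $\mathcal H^1(\operatorname{graph}g\cap V_j)\le2^{-j}\varepsilon$.
\end{proof}

There are infinitely many coordinate systems, and only finitely many open sets may be intersected. The remedy is that a $K$-graph remains a graph, with constant $K+1$, in all nearby coordinate systems. Let $\|\cdot\|$ be the operator norm.

\begin{lemma}\label{lem:rotate}
Let $K\ge0$, $\rho=1/(K+2)$, and let $Q,Q_0$ be orthogonal matrices with $\|Q-Q_0\|\sqrt{1+K^2}\le\rho$. For every $K$-Lipschitz $g:\mathbb R\to\mathbb R^m$ there is a $(K+1)$-Lipschitz $\tilde g:\mathbb R\to\mathbb R^m$ with $Q(\operatorname{graph}g)=Q_0(\operatorname{graph}\tilde g)$.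
\end{lemma}

\begin{proof}
Let $M=Q_0^{-1}Q$, so that $\|M-I\|=\|Q-Q_0\|$, and write $M(t,g(t))=(p(t),r(t))$. For $t<t'$ let $\tau=t'-t$ and $w=(\tau,g(t')-g(t))$. Then $|w|\le\sqrt{1+K^2}\,\tau$, so $|Mw-w|\le\rho\tau$, and therefore
$$p(t')-p(t)\ge(1-\rho)\tau,\qquad|r(t')-r(t)|\le(K+\rho)\tau=(K+1)(1-\rho)\tau,$$
where the equality holds because both $K+\rho$ and $(K+1)(1-\rho)$ equal $(K+1)^2/(K+2)$. The first inequality shows that the continuous function $p$ is strictly increasing and maps $\mathbb R$ onto $\mathbb R$. Together they show that $\tilde g=r\circ p^{-1}$ is $(K+1)$-Lipschitz, and $M(\operatorname{graph}g)=\operatorname{graph}\tilde g$.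
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $A$ be Souslin and purely unrectifiable, $K\ge0$, $\varepsilon>0$. The orthogonal group is compact, so there are $Q_1,\dots,Q_r$ such that every orthogonal $Q$ satisfies the hypothesis of Lemma~\ref{lem:rotate} with $Q_0=Q_i$ for some $i$. Fix $i$. The set $Q_i^{-1}A$ is Souslin, and for every Lipschitz $g$, by \eqref{eq:length},
$$|\{t:(t,g(t))\in Q_i^{-1}A\}|\le\mathcal H^1(\operatorname{graph}g\cap Q_i^{-1}A)=\mathcal H^1(Q_i(\operatorname{graph}g)\cap A)=0.$$
Theorem~\ref{thm:cone} with $K_0=\infty$ and the constant $K+1$ yields an open $U_i\supset A$ with $\mathcal H^1(Q_i(\operatorname{graph}\tilde g)\cap U_i)\le\varepsilon$ for all $(K+1)$-Lipschitz $\tilde g$. The set $U=\bigcap_{i\le r}U_i$ is open and contains $A$. By Lemma~\ref{lem:rotate} every $K$-graph $\Gamma$ has the form $Q_i(\operatorname{graph}\tilde g)$ for some $i$ and some $(K+1)$-Lipschitz $\tilde g$, so $\mathcal H^1(\Gamma\cap U)\le\varepsilon$.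
\end{proof}

\section{Two limits of the method}\label{sec:sharp}

\subsection*{A rigid family of curves}

The hypothesis $K<K'$ entered the proof only through Lemma~\ref{lem:endpoints}. For $K=0$ and $m=1$ the curves in $\Lambda_0$ are horizontal segments, and nothing can be adjusted within the family. The following example shows that the loss in the constant cannot be dropped in general.

\begin{proposition}\label{prop:rigid}
There is a $G_\delta$ set $A\subset[0,1]^2$ that meets every horizontal line in at most one point and has $c_0^*(A)=1$. Consequently Theorem~\ref{thm:inner} and Lemma~\ref{lem:up} both fail for $K=K'=0$.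
\end{proposition}

The construction is a diagonal argument. If an open $U$ leaves out a point of every horizontal segment, its complement is a compact set with nonempty horizontal sections. We list all compact sets continuously by heights $y$ and put into $A$, at height $y$, one point of the set with index $y$. We use two standard facts: the nonempty compact subsets of $[0,1]^2$ form a compact metric space $\mathcal K$ under the Hausdorff distance
$$d_H(F,F')=\max\Big\{\sup_{z\in F}\operatorname{dist}(z,F'),\ \sup_{z\in F'}\operatorname{dist}(z,F)\Big\},$$
and every nonempty compact metric space is a continuous image of the Cantor set $C_0\subset[0,1]$.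

\begin{proof}
Let $y\mapsto F_y$ be a continuous map of $C_0$ onto $\mathcal K$, and let $H=\{(t,y):y\in C_0,\ (t,y)\in F_y\}$. The set $H$ is compact: if $(t_j,y_j)\in H$ converge to $(t,y)$, then $y\in C_0$ and $\operatorname{dist}((t,y),F_y)\le|(t,y)-(t_j,y_j)|+d_H(F_{y_j},F_y)\to0$. Let
$$A=\{(t,y)\in H:(s,y)\notin H\text{ for all }0\le s<t\}$$
be the set of leftmost points of the horizontal sections of $H$; it has at most one point on each horizontal line. Put $B_n=\{(t,y)\in[0,1]^2:(s,y)\in H\text{ for some }s\in[0,t-\frac1n]\}$. Each $B_n$ is closed: if $(t_j,y_j)\in B_n$ converge to $(t,y)$, with witnesses $s_j$, then a limit point $s$ of $(s_j)$ satisfies $0\le s\le t-\frac1n$ and $(s,y)\in H$. Since $A=H\setminus\bigcup_nB_n$ and the closed set $H$ is $G_\delta$, the set $A$ is $G_\delta$.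

Let $U\supset A$ be open in $T$, and suppose that $|\{t\in[0,1]:(t,y)\in U\}|<1$ for every $y\in[0,1]$. Then $F=[0,1]^2\setminus U$ is compact and has a point at every height $y\in[0,1]$. Write $F=F_y$ with $y\in C_0$. The sections of $H$ and of $F$ at height $y$ coincide, so this section is nonempty and compact, and its leftmost point lies in $A\cap F=A\setminus U=\emptyset$, a contradiction. So some horizontal section of $U$ has measure $1$. Thus $c_0(U)=1$ for every open $U\supset A$, and $c_0^*(A)=1$.

Every compact $C\subset A$ has $c_0(C)=0$, so the inequality of Theorem~\ref{thm:inner} fails for $K=K'=0$. If Lemma~\ref{lem:up} held for $K=K'=0$, the proof in Section~\ref{sec:time} with all $K_k=0$ would give that inequality.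
\end{proof}

This set is not purely unrectifiable: by Theorem~\ref{thm:inner}, for every $K'>0$ and $a<1$ some $K'$-Lipschitz graph spends time more than $a$ in a compact subset of $A$.

\subsection*{Arbitrary sets}

The Souslin hypothesis was used only to produce the compact set $C$ in the proof of Theorem~\ref{thm:inner}. Some hypothesis of this kind is needed, in the sense that ZFC, if consistent, does not prove Theorem~\ref{thm:main} for arbitrary sets: the continuum hypothesis is consistent with ZFC, and it yields a counterexample.

\begin{proposition}\label{prop:ch}
Assume the continuum hypothesis. Then there is a purely unrectifiable set $A\subset\mathbb R^2$ that is not uniformly purely unrectifiable.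
\end{proposition}

\begin{proof}
A $G_\delta$ set is determined by a sequence of subfamilies of a countable base, so there are at most continuum many $G_\delta$ sets, and the Lebesgue null $G_\delta$ subsets of the plane can be listed as $(N_\alpha)_{\alpha<\omega_1}$. For $\alpha<\omega_1$ choose recursively a point $z_\alpha$ outside $\bigcup_{\beta<\alpha}(N_\beta\cup\{z_\beta\})$; this is a countable union of null sets, so it is not the whole plane. The set $A=\{z_\alpha:\alpha<\omega_1\}$ is uncountable. Every null set $N$ lies in some $N_\beta$, so $A\cap N\subset\{z_\alpha:\alpha\le\beta\}$ is countable. Lipschitz curves and Lipschitz graphs are null sets in the plane, so $A$ meets each of them in a countable set and is purely unrectifiable.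

Suppose $A$ were uniformly purely unrectifiable. Taking $K=0$, for each $\varepsilon>0$ there would be an open $U\supset A$ all of whose horizontal sections have measure at most $\varepsilon$. By Fubini's theorem $U\cap(\mathbb R\times[-M,M])$ would have area at most $2M\varepsilon$ for every $M$. So $A$ would be null, and hence countable, a contradiction.
\end{proof}

\begin{thebibliography}{9}

\bibitem{kechris}
Kechris, \emph{Classical Descriptive Set Theory}.

\bibitem{sections}
\emph{On section sets of neighborhoods of graphs of semicontinuous functions},
\texttt{https://www.projecteuclid.org/download/pdf\_1/euclid.rae/1321020514}.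

\end{thebibliography}
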